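# Central leaves and EO-strata at a non-minimal $p$-divisible group

Throughout, $p$ is a prime, $k$ is an algebraically closed field of characteristic $p$, $\Omega$ denotes any algebraically closed field containing $k$, and $\sigma$ is Frobenius.

Deform a $p$-divisible group $X_0$ over $k$ in all possible ways in characteristic $p$. Inside the deformation space, look at the locus where the group stays geometrically isomorphic to $X_0$, and at the possibly larger locus where only two invariants are kept: the $p$-kernel and the Newton polygon. When are these two loci equal? There is a class of groups, the minimal ones, for which they are equal. The paper "Simple $p$-kernels of $p$-divisible groups" conjectures that for all other groups they differ. We shall prove this. We start with the smallest case in which there is anything to prove.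

## 1. Height four, dimension two

### Objects and notation

**Dieudonné modules.** We use the covariant theory. A $p$-divisible group $X$ over $\Omega$ of height $h$ corresponds to a free $W(\Omega)$-module $M$ of rank $h$ with a $\sigma$-linear $F$ and a $\sigma^{-1}$-linear $V$ such that $FV=VF=p$. Put $d=\dim X=\dim_\Omega M/VM$ and $c=h-d$. The $p$-kernel $X[p]$ has module $N=M/pM$. Since $pM=FVM=VFM$ and $F,V$ are injective on $M$, we have $\ker(F|N)=VM/pM=VN$ and likewise $\ker(V|N)=FN$. So $\operatorname{rk}(V|N)=\dim VM/pM=h-d=c$ and $\operatorname{rk}(F|N)=h-c=d$.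

**Minimal groups.** For coprime $m,n\ge0$ let $H_{m,n}$ be the group over $\mathbb F_p$ whose module has basis $e_0,\dots,e_{m+n-1}$, where, with the indexing extended by $e_{i+m+n}=pe_i$,
$$Fe_i=e_{i+n},\qquad Ve_i=e_{i+m}.$$
It is isoclinic of height $m+n$ and dimension $m$, and its $F$-slope is $n/(m+n)$, because $F^{m+n}e_i=p^ne_i$. A group over an algebraically closed field is *minimal* if it is isomorphic to a direct sum of groups $H_{m_j,n_j}$. For example, $H_{1,0}$ has $F=1,V=p$; $H_{0,1}$ has $F=p,V=1$; and $H_{1,1}$ has $Fe_0=e_1=Ve_0$, $Fe_1=pe_0=Ve_1$.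

**Newton polygons.** Let $\nu_1\ge\dots\ge\nu_h$ be the $F$-slopes of the polygon $\gamma$. Write $\gamma_1\le\gamma_2$ if $\nu^{(1)}_1+\dots+\nu^{(1)}_j\le\nu^{(2)}_1+\dots+\nu^{(2)}_j$ for all $j$, with equality for $j=h$. If $\gamma$ has isoclinic parts of dimension and codimension $(d_i,c_i)$, ordered by decreasing $c_i/(c_i+d_i)$, put
$$c(\gamma)=\sum_{i<j}(c_id_j-c_jd_i).\tag{1}$$
An isoclinic $\gamma$ has $c(\gamma)=0$. The polygon with $F$-slopes $(1,1,0,0)$ has parts $(0,2),(2,0)$, so $c(\gamma)=4$.

**The deformation space and its loci.** Let $X_0$ be a group over $k$ of height $h$, dimension $d$, codimension $c$. Its universal deformation space in characteristic $p$ is $D=\operatorname{Spec}R$ with $R\cong k[[t_1,\dots,t_{dc}]]$. The universal object over $\operatorname{Spf}R$ comes from a unique $p$-divisible group $\mathcal X$ over $\operatorname{Spec}R$ (de Jong, *Crystalline Dieudonné module theory*, Lemma 2.4.4), so it makes sense to speak of the group over any point of $D$. Let $\varphi$ be the isomorphism type of $X_0[p]$ and $\gamma=\mathcal N(X_0)$.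 Then

* $\mathcal C_{X_0}(D)$, the *central leaf*, is the locus where the group is geometrically isomorphic to $X_0$;
* $\mathcal S_\varphi(D)$, the *EO-stratum*, is the locus where the $p$-kernel is geometrically isomorphic to $X_0[p]$;
* $\mathcal W^0_\gamma(D)$ is the locus where the Newton polygon equals $\gamma$.

Clearly $\mathcal C_{X_0}(D)\subset\mathcal W^0_\gamma(D)\cap\mathcal S_\varphi(D)$.

We need four facts from the literature now, and two more later.

**[R1] Classification of $p$-kernels** (Kraft; Oort, *A stratification of a moduli space of abelian varieties*, 2001; Moonen, *Group schemes with additional structures and Weyl group cosets*, 2001). For $A\subset\{1,\dots,h\}$ with $|A|=d$, let $\pi$ be the permutation of $\{1,\dots,h\}$ that maps $A$ increasingly onto $\{1,\dots,d\}$ and $A^c$ increasingly onto $\{d+1,\dots,h\}$. Let $N_\pi$ have basis $f_1,\dots,f_h$ with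
$$Ff_j=f_{\pi(j)},\ Vf_{\pi(j)}=0\quad(j\in A),\qquad Ff_j=0,\ Vf_{\pi(j)}=f_j\quad(j\notin A).$$
Every $BT_1$ of height $h$ and dimension $d$ over $\Omega$ has Dieudonné module isomorphic to $N_\pi\otimes\Omega$ for a unique $A$.

In $N_\pi$ we read off $FN=\langle f_1,\dots,f_d\rangle$ and $VN=\langle f_j:j\notin A\rangle$.

**[R2]** (Oort, *Minimal $p$-divisible groups*, Ann. of Math. 2005.) Over an algebraically closed field, if $H$ is minimal and $X[p]\cong H[p]$, then $X\cong H$.

**[R5]** (Oort, *Foliations in moduli spaces of abelian varieties and dimension of leaves*, Manin Festschrift II, 2009.) $\dim\mathcal C_{X_0}(D)=c(\gamma)$. (The formula there is $\sum_{i<j}(d_ic_j-d_jc_i)$ for blocks ordered by decreasing $d_i/h_i$, where $h_i=c_i+d_i$. Reversing the order of the blocks gives (1).)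

**[R6]** (Berthelot–Breen–Messing.) The covariant Dieudonné crystal of a $p$-divisible group is locally free of rank $h$ and compatible with base change; over a perfect field it gives the classical module up to a twist by a power of $\sigma$.

By [R2], if $X_0$ is minimal then $\mathcal C_{X_0}(D)=\mathcal S_\varphi(D)$: at each geometric point of $\mathcal S_\varphi(D)$ the group has the $p$-kernel of $X_0$, hence is isomorphic to $X_0$.

We use [R6] as follows. Evaluating the crystal of $\mathcal X$ on the trivial thickening of $\operatorname{Spec}R$ gives a free $R$-module $\mathcal N$ of rank $h$ with linear maps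
$$F:\mathcal N^{(p)}\to\mathcal N,\qquad V:\mathcal N\to\mathcal N^{(p)},\qquad FV=VF=p=0,$$
compatible with base change. At a geometric point $x$ it becomes $M_x/pM_x$ up to a $\sigma$-power twist. Hence $F$ and $V$ have ranks $d$ and $c$ at every point. Since $N_\pi$ is defined over $\mathbb F_p$, the twist does not affect the property of being isomorphic to $N_\pi\otimes\Omega$.

### The six $p$-kernels with $d=c=2$

Let $h=4$, $d=2$. Reading $F$ and $V$ from [R1] we find:

* $A=\{1,2\}$: $F$ fixes $f_1,f_2$ and $V$ fixes $f_3,f_4$. This is $(H_{1,0}^2\oplus H_{0,1}^2)[p]$.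
* $A=\{1,3\}$: $Ff_1=f_1$, $Ff_3=f_2=Vf_3$, $Vf_4=f_4$. This is $(H_{1,0}\oplus H_{1,1}\oplus H_{0,1})[p]$.
* $A=\{1,4\}$: $Ff_1=f_1$, $Ff_4=f_2$, $Vf_4=f_3$, $Vf_3=f_2$. This is $(H_{1,0}\oplus H_{1,2})[p]$, with $e_0,e_1,e_2=f_4,f_3,f_2$.
* $A=\{2,3\}$: $Ff_3=f_2$, $Ff_2=f_1$, $Vf_3=f_1$, $Vf_4=f_4$. This is $(H_{2,1}\oplus H_{0,1})[p]$, with $e_0,e_1,e_2=f_3,f_2,f_1$.
* $A=\{3,4\}$: $Ff_3=f_1=Vf_3$, $Ff_4=f_2=Vf_4$. This is $H_{1,1}^2[p]$.
* $A=\{2,4\}$: $Ff_4=f_2$, $Ff_2=f_1$, $Vf_4=f_3$, $Vf_3=f_1$.

By [R2], a group of height $4$ and dimension $2$ whose $A$ is one of the first five is minimal. So a non-minimal $X_0$ must have $A=\{2,4\}$.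

**Proposition 1.** Let $X_0$ be non-minimal with $h=4$, $d=2$. Then $X_0$ is supersingular (all slopes are $\frac12$), $\mathcal S_\varphi(D)\subset\mathcal W^0_\gamma(D)$, every component of $\mathcal S_\varphi(D)$ has dimension $\ge1$, and $\dim\mathcal C_{X_0}(D)=0$. So $\mathcal C_{X_0}(D)\subsetneq\mathcal W^0_\gamma(D)\cap\mathcal S_\varphi(D)$.

**Step 1: the $p$-kernel forces the Newton polygon.** Let $X/\Omega$ have $p$-kernel $A=\{2,4\}$ and module $M$. Put $L=FM+VM$. Then $FL=F^2M+pM$ and $VL=pM+V^2M$. In $N=M/pM$ we have $F^2N=\langle f_1\rangle=V^2N$. So $FL$ and $VL$ are both the preimage of $\langle f_1\rangle$, and $FL=VL$. Therefore $F^2L=FVL=pL$, all slopes of $X$ are $\frac12$, and $X$ is supersingular. Applied to $X_0$ and to all geometric points of $\mathcal S_\varphi(D)$, this gives $\mathcal S_\varphi(D)\subset\mathcal W^0_\gamma(D)$.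

**Step 2: three equations cut out $\mathcal S_\varphi(D)$.** Since $R$ is reduced and $F,V$ have constant rank $2$, their cokernels are free. So $E=\operatorname{im}F\subset\mathcal N$ and $U=\operatorname{im}V\subset\mathcal N^{(p)}$ are free direct summands of rank $2$, compatible with base change. Now $F$ maps $E^{(p)}$ to $E$, by a $2\times2$ matrix $H$ over $R$; and $V^{(p)}$ maps $U$ to $U^{(p)}$, by a matrix $Q$. At a geometric point, $H$ describes $F|FN$ and $Q$ describes $V|VN$, up to twist. At the closed point, $F$ on $\langle f_1,f_2\rangle$ and $V$ on $\langle f_1,f_3\rangle$ have rank $1$, so $H$ and $Q$ each have an entry that is a unit of $R$. If $H_{ab}$ is a unit, let $u$ be the column $b$ of $H$, and $v^T$ the row $a$ divided by $H_{ab}$. Then $H-uv^T$ has zero row $a$ and zero column $b$, and its remaining entry is $\pm\det H/H_{ab}$. So $H=uv^T$ wherever $\det H=0$, and $u,v$ vanish nowhere since $u_a=H_{ab}$ is a unit and $v_b=1$. Define $u',v'$ in the same way from $Q$. Consider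
$$\delta=\det H,\qquad \varepsilon=v^Tu^{(p)},\qquad \varepsilon'=v'^{(p)T}u'.$$
Where $\delta=0$, the square of $F$ on $FN$ is $HH^{(p)}=\varepsilon\,uv^{(p)T}$. Where $\det Q=0$, the square of $V$ on $VN$ is $Q^{(p)}Q=\varepsilon'u'^{(p)}v'^T$.

I claim that $\mathcal S_\varphi(D)$ is the zero set of $\delta,\varepsilon,\varepsilon'$. At a geometric point of $\mathcal S_\varphi(D)$, $F$ on $FN$ and $V$ on $VN$ are not injective and have square zero, so $\delta=0$, $\det Q=0$ and $\varepsilon=\varepsilon'=0$. Conversely, let $\delta=\varepsilon=\varepsilon'=0$ at a geometric point. Then $F^2=0$ on $FN$, so $F$ is nilpotent on $N$. Also $\delta=0$ says $FN\cap VN=FN\cap\ker F\ne0$, and since $FN=\ker V$, the map $V|VN$ is not injective. So $\det Q=0$, and $\varepsilon'=0$ makes $V$ nilpotent. If $1\in A$ then $\pi(1)=1$ and $Ff_1=f_1$; if $4\notin A$ then $\pi(4)=4$ and $Vf_4=f_4$. Both are now excluded, which leaves $A=\{2,4\}$ or $\{3,4\}$. For $\{3,4\}$ we have $F|FN=0$, i.e. $H=0$ at this point, which is impossible because $H$ has a unit entry. So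 $A=\{2,4\}$, which proves the claim.

By Krull's height theorem in the regular ring $R$ of dimension $4$, each component of $\mathcal S_\varphi(D)$ has dimension $\ge4-3=1$.

**Step 3: compare with the leaf.** Here $c(\gamma)=0$, so $\dim\mathcal C_{X_0}(D)=0$ by [R5], while $\mathcal W^0_\gamma(D)\cap\mathcal S_\varphi(D)=\mathcal S_\varphi(D)$ has dimension at least $1$. $\square$

## 2. Height five: one $p$-kernel, two Newton polygons

What changes in general? In Step 2 we need to count equations for an arbitrary $A$. In Step 1 something worse happens: the $p$-kernel need not determine the Newton polygon.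

Take $h=5$, $d=2$, $A=\{2,5\}$: $Ff_5=f_2$, $Ff_2=f_1$, $Vf_5=f_4$, $Vf_4=f_3$, $Vf_3=f_1$.

*A group of slope $\frac35$ with this $p$-kernel.* Let $e_0,\dots,e_4$ be a basis, $e_{i+5}=pe_i$, and let $F$ be the $\sigma$-linear map with
$$Fe_0=e_3,\quad Fe_1=e_5,\quad Fe_2=e_6,\quad Fe_3=e_4,\quad Fe_4=e_7 .$$
With $V=pF^{-1}$ we get $Ve_3=e_5$, $Ve_0=e_1$, $Ve_1=e_2$, $Ve_4=e_8$, $Ve_2=e_4$, so $V$ preserves the lattice. Putting $f_j=e_{5-j}$ and reducing mod $p$ we get exactly the $p$-kernel above. Following $e_0\mapsto e_3\mapsto e_4\mapsto e_7\mapsto e_{11}\mapsto e_{15}=p^3e_0$, we see that $F^5=p^3$ on basis vectors: all slopes are $\frac35$, and $c(\gamma)=0$.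

*A group with slopes $\frac23,\frac23,\frac23,\frac12,\frac12$ with the same $p$-kernel.* Let $e_i$ and $e'_i$ be the standard vectors of $H_{1,2}$ and $H_{1,1}$, and let $M$ be the module generated over $W(k)$ by all $F^aV^bx$, where $x=e_0+e_0'$. Then $y=Fx-V^2x=(e_2+e_1')-(e_2+e_2')=e'_1-pe'_0$ and $Fy=pe_0'-pe_1'$. In terms of $e'_0,e_1'$ the determinant of $y,Fy$ is $p^2-p\neq0$. So $M$ contains $p^Ne_0'$ and $p^Ne'_1$ for some $N$, hence $p^Ne_0=p^Nx-p^Ne_0'$, $p^Ne_1=V(p^Ne_0)$ and $p^Ne_2=F(p^Ne_0)$. So $M$ has finite index in the sum of the two modules, and defines a group of height $5$, dimension $2$, with the stated slopes. As these lie strictly between $0$ and $1$, $F$ and $V$ are nilpotent on $M/pM$. In terms of [R1] this means $1\notin A$ and $5\in A$. Moreover $M/(FM+VM)$ is spanned by $x$, so it is one-dimensional. In $N_\pi$ we have $\dim N/(FN+VN)=5-2-3+\dim(FN\cap VN)=\#(\{1,2\}\setminus A)$. This equals $1$ for $A=\{2,5\}$ and $2$ for $\{3,5\},\{4,5\}$. So $A=\{2,5\}$. Here $c(\gamma')=2\cdot1-1\cdot1=1$.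

So if $X_0$ is the first group, nothing tells us that $\mathcal S_\varphi(D)$ lies in $\mathcal W^0_\gamma(D)$, and the lower bound for $\dim\mathcal S_\varphi(D)$ says nothing directly about the intersection.

The way around is to start at the generic point of a component $T$ of $\mathcal S_\varphi(D)$ and to descend to the polygon $\gamma$ one drop at a time. By purity of the Newton stratification, each drop of the polygon costs exactly one dimension. And each drop lowers $c(\cdot)$ by at least $1$, as we check in Section 7. If $\gamma_T$ is the generic polygon on $T$, we arrive at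
$$\dim(\text{component})\ \ge\ \dim T-\bigl(c(\gamma_T)-c(\gamma)\bigr).$$
To beat $\dim\mathcal C_{X_0}(D)=c(\gamma)$ we therefore want
$$\dim T\ \ge\ c(\gamma_T)+1 .$$
We shall find one combinatorial number $\ell(w)$, attached to $A$, with $\dim T\ge\ell(w)$ on one side and $c(\gamma_T)\le\ell(w)$ on the other; and the last inequality is strict unless $X_0$ is minimal. This will prove the conjecture in the following stronger form.

**Theorem.** Let $X_0$ be a non-minimal $p$-divisible group over $k$, and let $c(\gamma)$ be as in (1). Then every irreducible component of $\mathcal W^0_\gamma(D)\cap\mathcal S_\varphi(D)$ has dimension $\ge c(\gamma)+1$, while $\dim\mathcal C_{X_0}(D)=c(\gamma)$. In particular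
$$\mathcal C_{X_0}(D)\subsetneq\mathcal W^0_\gamma(D)\cap\mathcal S_\varphi(D).$$

## 3. The affine permutation of a $p$-kernel

From now on $h,d,c$ are arbitrary, and $A,\pi$ are attached to $\varphi$ by [R1].

**Definition.** $\widetilde W$ is the group of bijections $x:\mathbb Z\to\mathbb Z$ with $x(i+h)=x(i)+h$. A pair $\{i,j\}$ with $i<j$ is *inverted* by $x$ if $x(i)>x(j)$. The *length* $\ell(x)$ is the number of inverted pairs modulo simultaneous shift by $h$.

The length is finite: $|x(i)-i|$ is bounded, say by $B$, and an inverted pair has $|i-j|\le2B$. Integers congruent mod $h$ are never inverted. Also $\ell(x^{-1})=\ell(x)$, and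
$$\ell(xy)\le\ell(x)+\ell(y),\tag{2}$$
because a pair inverted by $xy$ is inverted by $y$ or is carried by $y$ to a pair inverted by $x$. The elements of length $0$ are the increasing bijections, i.e. the translations $i\mapsto i+n$; multiplying by them on either side does not change the length.

**Definition.** $w\in\widetilde W$ is given, for $1\le j\le h$, by
$$w(h-j)=h-\pi(j)\ \ (j\in A),\qquad w(h-j)=2h-\pi(j)\ \ (j\notin A).$$

*Example.* For $h=4$, $A=\{2,4\}$ we get $w(0)=2$, $w(1)=4$, $w(2)=3$, $w(3)=5$. The only inverted pair is $\{1,2\}$, so $\ell(w)=1$. For $h=5$, $A=\{2,5\}$ we get $w:0,1,2,3,4\mapsto3,5,6,4,7$, which is the rule for $F$ in the first group of Section 2. The inverted pairs are $\{1,3\}$ and $\{2,3\}$, so $\ell(w)=2$.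

**Lemma 1.** $\ell(w)=\#\{(a,b):a\in A,\ b\notin A,\ a<b\}$.

*Proof.* Modulo shift, a pair of incongruent integers is $i=h-a$, $j=h-b+ht$ with $a\ne b$ in $\{1,\dots,h\}$ and $t\in\mathbb Z$. We have $i<j$ iff $t\ge1$, or $t=0$ and $b<a$. If $a,b$ are both in $A$ or both outside, then $w(i)<w(j)$ iff $t\ge1$, or $t=0$ and $\pi(b)<\pi(a)$. Since $\pi$ preserves the order of $a,b$, there is no inversion. Otherwise we may name the elements so that $a\in A$, $b\notin A$. Then $\pi(a)\le d<\pi(b)$, so $0<\pi(b)-\pi(a)<h$, and
$$w(i)=h-\pi(a)<2h-\pi(b)+ht=w(j)\iff\pi(b)-\pi(a)<h(1+t)\iff t\ge0 .$$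
Comparing with the condition for $i<j$: the orders disagree only for $t=0$ and $a<b$. So there is exactly one inversion if $a<b$, none if $b<a$. $\square$

The next lemma says that $w$ describes $F$ for every group with $p$-kernel $\varphi$, up to an error that is trivial mod $p$.

**Lemma 2.** Let $X/\Omega$ satisfy $X[p]\cong\varphi_\Omega$, with module $M$. There are a basis $e_0,\dots,e_{h-1}$ of $M$ (put $e_{i+h}=pe_i$) and $g\in1+p\operatorname{End}(M)$ such that $Fe_i=g\,e_{w(i)}$ for all $i$.

*Proof.* Let $f_j$ be a basis of $M/pM$ as in [R1]. For $j\in A$ let $x_j\in M$ lift $f_j$; then $Fx_j$ lifts $f_{\pi(j)}$. For $j\notin A$ choose $z_j$ lifting $f_{\pi(j)}$ and put $x_j=Vz_j$; it lifts $Vf_{\pi(j)}=f_j$, and $Fx_j=pz_j$. Put $e_{h-j}=x_j$, and put $e'_{h-\pi(j)}=Fx_j$ if $j\in A$, $e'_{h-\pi(j)}=z_j$ if $j\notin A$. Both $(e_i)$ and $(e'_i)$, $0\le i<h$, lift the basis $(f_{h-i})$. So both are bases of $M$, and the linear map $g$ with $ge_i=e_i'$ is $\equiv1$ mod $p$. For $j\in A$, $Fe_{h-j}=e'_{h-\pi(j)}=g\,e_{w(h-j)}$. For $j\notin A$,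 $Fe_{h-j}=p\,e'_{h-\pi(j)}=g\,e_{2h-\pi(j)}=g\,e_{w(h-j)}$. The formula extends to all $i$ by multiplying with powers of $p$. $\square$

**The group $X_w$.** Setting $g=1$ gives a group. Let $M_w$ be the free $W(k)$-module with basis $e_0,\dots,e_{h-1}$, $e_{i+h}=pe_i$, with $Fe_i=e_{w(i)}$ and $V=pF^{-1}$, i.e. $Ve_i=e_{w^{-1}(i)+h}$. If $j\in A$, then $Fe_{h-j}=e_{h-\pi(j)}$ and $Ve_{h-\pi(j)}=pe_{h-j}$. If $j\notin A$, then $Fe_{h-j}=pe_{h-\pi(j)}$ and $Ve_{h-\pi(j)}=e_{h-j}$. So $F$ and $V$ preserve $M_w$, which defines a $p$-divisible group $X_w$; and with $f_j=e_{h-j}$ we read off $M_w/p\cong N_\pi$. Thus $X_w[p]\cong\varphi$.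

## 4. The dimension of the EO-stratum is at least $\ell(w)$

**Proposition 2.** $\mathcal S_\varphi(D)$ is closed in $D$, and each of its irreducible components has dimension $\ge\ell(w)$.

The plan is to map $D$ to a smooth space of pairs $(F,V)$, in which $\varphi$ is an orbit, and to count the equations of this orbit.

**Step 1: the space of pairs.** Let $\mathcal Y\subset\mathrm{Mat}_h^2$ (over $k$) be the reduced locally closed subscheme of pairs $(F,V)$ with $FV=VF=0$, $\operatorname{rk}F=d$, $\operatorname{rk}V=c$. For such a pair $\operatorname{im}V\subset\ker F$ and both have dimension $c$, so they are equal; similarly $\ker V=\operatorname{im}F$. The group $GL_h\times GL_h$ acts by $(g_1Fg_2^{-1},g_2Vg_1^{-1})$. Choosing bases adapted to $\ker F=\operatorname{im}V$ in the source of $F$ and to $\operatorname{im}F=\ker V$ in its target shows that the action is transitive. A reduced scheme of finite type over $k$ with a transitive action of a connected group is smooth and irreducible, so $\mathcal Y$ is. To give a point, choose $\ker F$ and $\operatorname{im}F$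 ($dc$ parameters each), an isomorphism $k^h/\ker F\to\operatorname{im}F$ ($d^2$ parameters) and an isomorphism $k^h/\operatorname{im}F\to\ker F$ ($c^2$ parameters). So $\dim\mathcal Y=2dc+d^2+c^2=h^2$.

View $F$ as a map $N^{(p)}\to N$ and $V$ as a map $N\to N^{(p)}$. Change of basis is the action of $GL_h$ on $\mathcal Y$ by
$$g\cdot(F,V)=\bigl(gF\sigma(g)^{-1},\ \sigma(g)Vg^{-1}\bigr),\qquad\sigma(g)=(g_{ij}^p).$$
Its orbits on $\Omega$-points are the isomorphism classes of $p$-kernels of height $h$ and dimension $d$ over $\Omega$. Let $O$ be the orbit of $N_\pi$, with reduced structure. It is locally closed and smooth, and irreducible of dimension $h^2-\dim\mathrm{Stab}(N_\pi)$. Hence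
$$\operatorname{codim}(O,\mathcal Y)=\dim\mathrm{Stab}(N_\pi).$$

**Step 2: the equations of the stabilizer.** Write $gf_j=\sum_ig_{ij}f_i$ and $\Pi(i,j)=(\pi(i),\pi(j))$, a permutation of the $h^2$ pairs. Compare coefficients of $f_{\pi(i)}$ in $gFf_j=F\sigma(g)f_j$. The right side is $\sum_{i\in A}g_{ij}^pf_{\pi(i)}$. The left side is $\sum_ig_{\pi(i)\pi(j)}f_{\pi(i)}$ if $j\in A$, and $0$ if $j\notin A$. Next compare coefficients of $f_i$ in $Vgf_{\pi(j)}=\sigma(g)Vf_{\pi(j)}$. The left side is $\sum_{i\notin A}g_{\pi(i)\pi(j)}f_i$. The right side is $\sum_ig_{ij}^pf_i$ if $j\notin A$, and $0$ if $j\in A$. Altogether we get exactly these conditions: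

* $i,j$ both in $A$ or both not in $A$: $g_{\Pi(i,j)}=g_{ij}^p$;
* $i\in A$, $j\notin A$ (call the pair of type $+$): $g_{ij}=0$;
* $i\notin A$, $j\in A$ (type $-$): $g_{\Pi(i,j)}=0$.

**Step 3: counting free parameters.** Decompose the pairs into cycles of $\Pi$. On a cycle without pairs of type $\pm$, of length $q$, every entry satisfies $g_{ij}=g_{ij}^{p^q}$, so there are finitely many solutions. Cut any other cycle into segments $\Pi(P),\Pi^2(P),\dots,Q$, where $P$ and $Q$ are of type $\pm$ and there are no pairs of type $\pm$ strictly between them (possibly $P=Q$). On a segment, the value at $\Pi(P)$ determines the others as its $p$-powers. If $P$ is of type $-$, this value is $0$. If $Q$ is of type $+$, the value at $Q$ is $0$, hence also that at $\Pi(P)$. So a segment contributes a free parameter only if $P$ is of type $+$ and $Q$ of type $-$, and $\dim\mathrm{Stab}(N_\pi)$ is at most the number of such segments.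

For such a segment, $P$ is of type $+$, so $\Pi(P)=(i,j)$ with $i\le d<j$: the first entry is smaller than the second. The pairs between are not of type $\pm$, and $\pi$ is increasing on $A$ and on $A^c$, so the order is kept up to $Q$. So $Q=(b,a)$ with $b\notin A$, $a\in A$, $b<a$. Since $Q$ determines the segment, Lemma 1 gives
$$\operatorname{codim}(O,\mathcal Y)=\dim\mathrm{Stab}(N_\pi)\le\#\{(a,b):a\in A,\ b\notin A,\ b<a\}=dc-\ell(w).\tag{3}$$

**Step 4: pulling back to $D$.** Take $\mathcal N,F,V$ over $R$ as in Section 1 and choose a basis of $\mathcal N$. The ranks of $F,V$ are $d,c$ at all points and $R$ is reduced, so we obtain a morphism $f:\operatorname{Spec}R\to\mathcal Y$. By [R6] and the remark on twists in Section 1, $f^{-1}(O)=\mathcal S_\varphi(D)$. Let $y\in O(k)$ be the image of the closed point. As $R$ is local, $f$ factors through $\operatorname{Spec}\mathcal O_{\mathcal Y,y}$. Since $O$ is open in its closure and $y\in O$, its trace on $\operatorname{Spec}\mathcal O_{\mathcal Y,y}$ is closed. Hence $\mathcal S_\varphi(D)$ is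 closed in $D$. The local rings $\mathcal O_{\mathcal Y,y}$ and $\mathcal O_{O,y}$ are regular, so the ideal of $O$ in $\mathcal O_{\mathcal Y,y}$ is generated by $\operatorname{codim}(O,\mathcal Y)$ elements (part of a regular system of parameters). So $\mathcal S_\varphi(D)$ is the zero set of at most $dc-\ell(w)$ elements of $R$. By Krull's theorem its components have codimension at most $dc-\ell(w)$ in $\operatorname{Spec}R$, and as $R$ is regular local of dimension $dc$, they have dimension $\ge\ell(w)$. $\square$

*Check.* For $h=4$, $A=\{2,4\}$ we have $dc-\ell(w)=3$, the number of equations in Proposition 1.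

## 5. Iterating Frobenius through Iwahori double cosets

Now we bound $c(\mathcal N(X))$ for groups with $p$-kernel $\varphi$. The natural tool is Mazur's inequality.

**[R3]** (Mazur's inequality; Katz, *Slope filtration of $F$-crystals*, 1.4.1.) For a $\sigma^m$-$F$-crystal, the Newton polygon lies on or above the Hodge polygon, with the same endpoints. In our ordering: if $\lambda_1\ge\dots\ge\lambda_h$ are the exponents of the elementary divisors and $\nu_1\ge\dots\ge\nu_h$ the slopes, then $\lambda_1+\dots+\lambda_j\ge\nu_1+\dots+\nu_j$ for all $j$, with equality for $j=h$.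

To turn this into a bound on $c(\gamma)$ we put, for $x_1\ge\dots\ge x_h$,
$$\langle2\rho,x\rangle=\sum_{i<j}(x_i-x_j)=2\sum_{j=1}^{h-1}(x_1+\dots+x_j)-(h-1)(x_1+\dots+x_h).\tag{4}$$
(Both expressions equal $\sum_i(h+1-2i)x_i$.) For the slope vector $\nu$ of $\gamma$, with blocks of height $h_i=c_i+d_i$,
$$\langle2\rho,\nu\rangle=\sum_{i<j}h_ih_j\Bigl(\frac{c_i}{h_i}-\frac{c_j}{h_j}\Bigr)=\sum_{i<j}(c_ih_j-c_jh_i)=\sum_{i<j}(c_id_j-c_jd_i)=c(\gamma).\tag{5}$$
So $c(\gamma)$ is an integer, and by (4) it increases with the partial sums of the slopes when the total is fixed.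

Applying [R3] to $F$ itself is useless: the elementary divisors of $F$ on $M$ are $p$ ($c$ times) and $1$ ($d$ times) whatever $\varphi$ is, and we get $c(\gamma)\le dc$. The $p$-kernel becomes visible only in the elementary divisors of high powers $F^m$, and to control those we need to multiply.

**Setup.** Let $X/\Omega$ have $X[p]\cong\varphi_\Omega$, and take the basis and $g$ of Lemma 2. Let $\mathcal G=GL_h(W(\Omega)[1/p])$, and $L_i=\langle e_j:j\ge i\rangle$ for $i\in\mathbb Z$, so $L_0=M$ and $L_{i+h}=pL_i$. Let $I\subset\mathcal G$ be the stabilizer of all $L_i$, and $K\supset I$ the stabilizer of $M$. For $x\in\widetilde W$ let $\dot x\in\mathcal G$ be the linear map $e_i\mapsto e_{x(i)}$; then $\dot x\dot y$ is the map attached to $xy$. Write $IxI$ for $I\dot xI$. Let $\sigma$ also denote the $\sigma$-linear map fixing all $e_i$.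

If $0\le i\le h$, then $(g-1)M\subset pM=L_h\subset L_i$, so $g$ preserves $L_i$; so does $g^{-1}$, which is also $\equiv1$ mod $p$. Multiplying by powers of $p$, we get $g\in I$. So
$$F=b\sigma,\quad b=g\dot w\in IwI,\qquad F^m=b^{(m)}\sigma^m,\quad b^{(m)}=b\,\sigma(b)\cdots\sigma^{m-1}(b)\in(IwI)^m,\tag{6}$$
because $\sigma(I)=I$ and $\sigma(\dot w)=\dot w$. Here $(IwI)^m$ is the set of products of $m$ elements of $IwI$. Next we ask which double cosets such products can meet. If $h=1$, all lengths are $0$, every element of $\widetilde W$ is a translation, and Lemma 5 below is immediate because $\dot\tau$ normalizes $I$ for translations $\tau$. So let $h\ge2$ in Lemmas 3 and 4.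

For $i\in\mathbb Z$ let $s=s_i\in\widetilde W$ interchange $i+ht$ and $i+1+ht$ for all $t$ and fix all other integers.

**Lemma 3.** $\ell(xs_i)=\ell(x)+1$ if $x(i)<x(i+1)$, and $\ell(xs_i)=\ell(x)-1$ if $x(i)>x(i+1)$.

*Proof.* The only pair inverted by $s$, up to shift, is $\{i,i+1\}$. So for a pair $P$ not in this class, $xs$ inverts $P$ iff $x$ inverts $s(P)$; and $s$ permutes these classes. The pair $\{i,i+1\}$ is mapped to itself by $s$ with its order reversed, so $xs$ inverts it iff $x$ does not. $\square$

**Lemma 4.** $IxI\cdot IsI=IxsI$ if $\ell(xs)=\ell(x)+1$, and $IxI\cdot IsI\subset IxI\cup IxsI$ if $\ell(xs)=\ell(x)-1$.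

*Proof.* **Step 1: describe $IsI$.** Let $P$ be the stabilizer of all $L_j$ with $j\not\equiv i+1$ mod $h$. Then $I\subset P$ and $\dot s\in P$. The group $P$ acts on $L_i/L_{i+2}$, a two-dimensional $\Omega$-vector space with basis $e_i,e_{i+1}$, and $I$ is the preimage in $P$ of the Borel subgroup $B\subset GL_2(\Omega)$ fixing the line $\langle e_{i+1}\rangle=L_{i+1}/L_{i+2}$. For $a\in W(\Omega)$ let $u_a$ map $e_i\mapsto e_i+ae_{i+1}$ and fix the $e_j$ with $j\not\equiv i$ mod $h$. Then $u_a\in I$, since $i+1>i$ and $u_a^{-1}=u_{-a}$. Let $q\in P\setminus I$. It moves the line $\langle e_{i+1}\rangle$ to some other line $\langle e_i+\alpha e_{i+1}\rangle$. If $a$ lifts $\alpha$, then $u_a\dot s$ also moves $\langle e_{i+1}\rangle$ there, so $(u_a\dot s)^{-1}q$ acts through $B$ and lies in $I$. So $P\setminus I\subset\bigcup_au_a\dot sI\subset IsI$. Conversely, elements of $IsI$ lie in $P$ and move $\langle e_{i+1}\rangle$, so they are not in $I$. Hence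
$$P=I\sqcup IsI,\qquad IsI=\bigcup_{a\in W(\Omega)}u_a\dot sI.$$

**Step 2: the length goes up.** Let $x(i)<x(i+1)$. The map $\dot xu_a\dot x^{-1}$ sends $e_{x(i)}$ to $e_{x(i)}+ae_{x(i+1)}$ and fixes the $e_j$ with $j\not\equiv x(i)$ mod $h$, so it lies in $I$. Therefore
$$IxI\cdot IsI=\bigcup_aI\dot xu_a\dot sI=\bigcup_aI(\dot xu_a\dot x^{-1})\dot x\dot sI=IxsI.$$

**Step 3: the length goes down.** Let $x(i)>x(i+1)$ and put $x'=xs$. Then $x'(i)<x'(i+1)$ and $x's=x$, so $IxI=Ix'I\cdot IsI$ by Step 2. Since $IsI\cdot IsI\subset P$,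
$$IxI\cdot IsI\subset Ix'I\cdot P=Ix'I\cup Ix'I\cdot IsI=IxsI\cup IxI.\qquad\square$$

**Reduced expressions.** If $\ell(y)>0$, then $y$ is not increasing, so $y(i)>y(i+1)$ for some $i$, and $\ell(ys_i)=\ell(y)-1$. By induction every $y$ can be written $y=\tau s_{i_1}\cdots s_{i_r}$ with $\tau$ a translation, $r=\ell(y)$, and $\ell(\tau s_{i_1}\cdots s_{i_q})=q$ for all $q$. If $\tau(i)=i+n$, then $\dot\tau L_i=L_{i+n}$, so $\dot\tau$ normalizes $I$ and $I\tau I=\dot\tau I$. By Lemma 4,
$$IyI=\dot\tau I\cdot Is_{i_1}I\cdots Is_{i_r}I.\tag{7}$$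

**Lemma 5.** Let $x,y\in\widetilde W$. Then $IxI\cdot IyI$ is contained in a union of double cosets $IzI$ with $\ell(z)\le\ell(x)+\ell(y)$. If $\ell(xy)=\ell(x)+\ell(y)$, then $IxI\cdot IyI=IxyI$. If $\ell(xy)<\ell(x)+\ell(y)$, it is contained in a union of double cosets $IzI$ with $\ell(z)\le\ell(x)+\ell(y)-1$.

*Proof.* Write $y$ as in (7). Then $IxI\cdot IyI=Ix\tau I\cdot Is_{i_1}I\cdots Is_{i_r}I$ and $\ell(x\tau)=\ell(x)$. By Lemma 4, multiplying a union of double cosets of length $\le l$ by some $IsI$ lands in a union of double cosets of length $\le l+1$. This gives the first statement. Put $x_q=x\tau s_{i_1}\cdots s_{i_q}$, so $x_r=xy$; at each step the length changes by $\pm1$. If $\ell(xy)=\ell(x)+r$, it increases at every step, and Lemma 4 gives $IxI\cdot IyI=IxyI$. Otherwise there is a first step $q$ at which it drops. Before this step the product is the single double coset $Ix_{q-1}I$, of length $\ell(x)+q-1$. After it, the product lies in $Ix_{q-1}I\cup Ix_qI$, with lengths $\le\ell(x)+q-1$. The remaining $r-q$ steps give lengths $\le\ell(x)+r-1$.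 $\square$

The point of the last statement is that a single cancellation loses at least $1$ for good. This is the source of the strict inequality that we need.

**Lemma 6.** If $u\in IzI$ has elementary divisors $p^{\lambda_1},\dots,p^{\lambda_h}$ with respect to $M$, $\lambda_1\ge\dots\ge\lambda_h$, then $\langle2\rho,\lambda\rangle\le\ell(z)+\frac{h(h-1)}2$.

*Proof.* Write $z=t_\mu v$, where $v\in\widetilde W$ permutes $\{0,\dots,h-1\}$ and $t_\mu(i)=i+h\mu_i$, with $\mu_i$ depending only on $i$ mod $h$. Then $\dot v\in K$ and $\dot t_\mu$ is diagonal with entries $p^{\mu_i}$. Since $u\in I\dot t_\mu\dot vI\subset K\dot t_\mu K$, the vector $\lambda$ is $(\mu_0,\dots,\mu_{h-1})$ rearranged. Now count inversions of $t_\mu$. For $0\le a<b<h$ and $t\in\mathbb Z$ we have $a<b+ht$ iff $t\ge0$, and $t_\mu(a)<t_\mu(b+ht)$ iff $t\ge\mu_a-\mu_b$. So there are $|\mu_a-\mu_b|$ inversions for given $a,b$, and $\ell(t_\mu)=\sum_{a<b}|\mu_a-\mu_b|=\langle2\rho,\lambda\rangle$. Inversions of $v$ occur only between elements of the same block $\{ht,\dots,ht+h-1\}$,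 so $\ell(v)\le h(h-1)/2$. By (2), $\ell(t_\mu)\le\ell(z)+\ell(v^{-1})=\ell(z)+\ell(v)$. $\square$

**Definition.** $x\in\widetilde W$ is *straight* if $\ell(x^r)=r\ell(x)$ for all $r\ge1$.

*Example.* For $h=4$, $A=\{2,4\}$: $w$ sends $0,1,2,3$ to $2,4,3,5$, and $w^3$ sends them to $5,7,8,10$. As $w^3(4)=9$, the only inversion of $w^3$ is $\{3,4\}$, and $\ell(w^3)=1<3$. So $w$ is not straight.

**Proposition 3.** Let $X/\Omega$ have $X[p]\cong\varphi_\Omega$. Then $c(\mathcal N(X))\le\ell(w)$. If $w$ is not straight, then $c(\mathcal N(X))\le\ell(w)-1$.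

*Proof.* **Step 1: slopes bound elementary divisors from below.** Let $\lambda^{(m)}$ be the decreasing vector of exponents of the elementary divisors of $F^m$ on $M$; by (6) they are those of $b^{(m)}$. If $\nu$ is the slope vector of $F$, the slopes of $(M,F^m)$ are $m\nu$. By [R3] the partial sums of $\lambda^{(m)}$ are at least those of $m\nu$, with equality for the total. So (4) and (5) give
$$\langle2\rho,\lambda^{(m)}\rangle\ge m\,c(\mathcal N(X)).\tag{8}$$

**Step 2: the weak bound.** By (6) and Lemma 5, $b^{(m)}$ lies in some $IzI$ with $\ell(z)\le m\ell(w)$. By Lemma 6 and (8), $m\,c(\mathcal N(X))\le m\ell(w)+h(h-1)/2$ for all $m$. Divide by $m$ and let $m\to\infty$.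

**Step 3: the strict bound.** Let $w$ be not straight, and let $r\ge2$ be minimal with $\ell(w^r)<r\ell(w)$. Then $\ell(w^q)=q\ell(w)$ for $q<r$, so the second statement of Lemma 5 gives $(IwI)^{r-1}=Iw^{r-1}I$ by induction. Since $\ell(w^{r-1}w)<\ell(w^{r-1})+\ell(w)$, the third statement shows that $(IwI)^r$ lies in a union of double cosets of length $\le r\ell(w)-1$. By the first statement, $(IwI)^{rm}$ lies in a union of double cosets of length $\le m(r\ell(w)-1)$. As in Step 2,
$$rm\,c(\mathcal N(X))\le m(r\ell(w)-1)+\frac{h(h-1)}2\qquad\text{for all }m,$$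
so $c(\mathcal N(X))\le\ell(w)-\frac1r<\ell(w)$. Both sides are integers, hence $c(\mathcal N(X))\le\ell(w)-1$. $\square$

For $A=\{2,4\}$, $h=4$, this gives $c(\mathcal N(X))\le0$, so $X$ is isoclinic: this is Step 1 of Proposition 1 again. For $A=\{2,5\}$, $h=5$, we have $\ell(w)=2$ and $w^5(i)=i+15$, so $\ell(w^5)=0$ and $w$ is not straight. The bound is $c(\mathcal N(X))\le1$, and it is attained by the second group of Section 2.

## 6. Straight elements give minimal groups

With the weak bound $c(\gamma_T)\le\ell(w)$ alone we would only find components of dimension $\ge c(\gamma)$. So it remains to see that $w$ is not straight when $X_0$ is not minimal.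

**Proposition 4.** If $w$ is straight, then $X_w$ is minimal, and $X_0\cong X_w$. Hence if $X_0$ is not minimal, $w$ is not straight.

*Proof.* **Step 1: no pair is inverted twice.** Let $r$ be the order of the permutation of $\mathbb Z/h$ induced by $w$. Then $w^r(i)=i+h\mu_i$ with $\mu_i$ depending only on $i$ mod $h$. Comparing $w(w^r(i))=w(i)+h\mu_i$ with $w^r(w(i))=w(i)+h\mu_{w(i)}$ gives $\mu_{w(i)}=\mu_i$. For a pair $\{i,j\}$, $i\ne j$, let $n(\{i,j\})$ be the number of $k$ with $0\le k<r$ such that $w$ inverts $\{w^k(i),w^k(j)\}$. Each such $k$ reverses the relative order once, so $w^r$ inverts $\{i,j\}$ iff $n(\{i,j\})$ is odd. Each $w^k$ permutes the classes of pairs modulo shift, so summing over classes gives $\sum n=r\ell(w)$. Since $w$ is straight,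
$$\#\{\text{classes with }n\text{ odd}\}=\ell(w^r)=r\ell(w)=\sum n ,$$
which forces $n\in\{0,1\}$ for all pairs.

**Step 2: $w$ is increasing on each $A_\mu=\{i\in\mathbb Z:\mu_i=\mu\}$.** If $\mu_i=\mu_j$, then $w^r$ shifts $i$ and $j$ by the same amount and does not invert them. So $n(\{i,j\})$ is even, hence $0$; in particular, taking $k=0$, $w$ does not invert $\{i,j\}$.

**Step 3: on $A_\mu$ the module is a sum of $H_{m,n}$'s.** Let $A_\mu$ be nonempty. It is stable under $w^{\pm1}$ and under $i\mapsto i\pm h$. Enumerate it increasingly as $(a_t)_{t\in\mathbb Z}$ with $a_0$ its least element $\ge0$, and let $h'$ be the number of residue classes mod $h$ in $A_\mu$. Then $a_t+h=a_{t+h'}$. An increasing bijection of $A_\mu$ onto itself is a shift of the enumeration, so $w(a_t)=a_{t+n}$ for some $n$. So in $M_w$, with $m=h'-n$,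
$$Fe_{a_t}=e_{a_{t+n}},\qquad Ve_{a_t}=e_{w^{-1}(a_t)+h}=e_{a_{t+m}},\qquad pe_{a_t}=e_{a_{t+m+n}}.$$
Since $F$ and $V$ preserve $M_w$, we have $a_n\ge0$ and $a_m\ge0$, so $n,m\ge0$ by the choice of $a_0$. As $m+n=h'\ge1$, $\delta=\gcd(m,n)$ is positive. For $0\le u<\delta$ put $e'_s=e_{a_{u+\delta s}}$. Then
$$Fe'_s=e'_{s+n/\delta},\qquad Ve'_s=e'_{s+m/\delta},\qquad pe'_s=e'_{s+(m+n)/\delta},$$
so $e'_0,\dots,e'_{(m+n)/\delta-1}$ span a copy of the Dieudonné module of $H_{m/\delta,n/\delta}$. For fixed $\mu$ and varying $u$, these vectors are $e_{a_0},\dots,e_{a_{h'-1}}$, i.e. the $e_i$ with $i\in A_\mu\cap[0,h-1]$. So $M_w$ is the direct sum of these modules over all $\mu$ and $u$, and $X_w$ is minimal.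

**Step 4: from $X_w$ to $X_0$.** We have $X_0[p]\cong\varphi\cong X_w[p]$ and $X_w$ is minimal, so $X_0\cong X_w$ by [R2]. $\square$

*Example.* For $h=4$, $A=\{1,4\}$ we have $w:0,1,2,3\mapsto2,4,5,3$ and $w^3(i)=i+8$ for $i=0,1,2$, $w^3(3)=3$. On the integers $\not\equiv3$ mod $4$, i.e. $\dots,0,1,2,4,5,6,\dots$, $w$ is the shift by $n=2$ places, with $h'=3$, $m=1$. On those $\equiv3$ it is the identity, so $n=0$, $m=1$. This gives $H_{1,2}\oplus H_{1,0}$, as in Section 1.

## 7. Descending from the generic polygon to $\gamma$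

We use the order on polygons from Section 1. By Grothendieck–Katz, polygons stay equal or become smaller under specialization, and for a given $\gamma'$ the locus where the polygon is $\le\gamma'$ is closed. If $\gamma_1<\gamma_2$, all partial sums of slopes for $\gamma_1$ are at most those for $\gamma_2$, with some inequality strict and equal totals. So (4) and (5) give $c(\gamma_1)<c(\gamma_2)$, and since these are integers,
$$\gamma_1<\gamma_2\ \Longrightarrow\ c(\gamma_1)\le c(\gamma_2)-1.\tag{9}$$

**[R4] Purity** (de Jong–Oort, JAMS 2000, Thm 4.1). For a $p$-divisible group over an integral excellent noetherian $\mathbb F_p$-scheme $S$, the complement $E$ of the open locus where the Newton polygon equals the generic one is empty or of codimension $1$.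

Consequently every irreducible component of $E$ has codimension $1$: if $\eta$ is the generic point of a component, apply the theorem to $\operatorname{Spec}\mathcal O_{S,\eta}$, where the complement is the closed point alone; so $\dim\mathcal O_{S,\eta}=1$.

**Proof of the Theorem.** Let $X_0$ be non-minimal. By Proposition 4, $w$ is not straight.

**Step 1: choose components.** Every point of $D$ specializes to the closed point, so all polygons on $D$ are $\ge\gamma$. So $\mathcal W^0_\gamma(D)$ is the locus where the polygon is $\le\gamma$, and it is closed. By Proposition 2, $\mathcal S_\varphi(D)$ is closed. Their intersection contains the closed point of $D$. Let $Z$ be any irreducible component of it, let $T\supset Z$ be an irreducible component of $\mathcal S_\varphi(D)$, and let $\gamma_T$ be the polygon at the generic point of $T$. By Proposition 2, $\dim T\ge\ell(w)$. The geometric generic fibre over $T$ has $p$-kernel $\varphi$, so by Proposition 3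
$$c(\gamma_T)\le\ell(w)-1.\tag{10}$$

**Step 2: descend.** We construct closed irreducible subsets $T=T_0\supset T_1\supset\dots\supset T_r\supset Z$ whose generic polygons satisfy $\gamma_T=\gamma_0>\gamma_1>\dots>\gamma_r=\gamma$. Suppose $T_i\supset Z$ is given with $\gamma_i\ne\gamma$. The locus in $T_i$ where the polygon is not $\gamma_i$ is closed, and it contains $Z$, because the polygon on $Z$ is $\gamma$. With its reduced structure, $T_i$ is the spectrum of a complete noetherian local domain, which is excellent, so [R4] applies: all components of this locus have codimension $1$ in $T_i$. Let $T_{i+1}$ be a component containing $Z$. Its generic polygon satisfies $\gamma\le\gamma_{i+1}<\gamma_i$. As complete noetherian local domains are catenary, $\dim T_{i+1}=\dim T_i-1$. By (9) the integers $c(\gamma_i)$ decrease strictly and stay $\ge c(\gamma)$, so the process stops, with $\gamma_r=\gamma$ and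
$$r\le c(\gamma_T)-c(\gamma).\tag{11}$$

**Step 3: the end of the chain is $Z$.** All points of $T_r$ are specializations of its generic point, so their polygons are $\le\gamma$; they are also $\ge\gamma$. Hence $T_r\subset\mathcal W^0_\gamma(D)\cap\mathcal S_\varphi(D)$. As $T_r$ is irreducible and contains the component $Z$, we get $T_r=Z$.

**Step 4: count.** By Proposition 2, (11) and (10),
$$\dim Z=\dim T-r\ \ge\ \ell(w)-c(\gamma_T)+c(\gamma)\ \ge\ c(\gamma)+1\ >\ c(\gamma)=\dim\mathcal C_{X_0}(D),$$
the last equality by [R5]. A subspace of a topological space has at most the dimension of that space, so $Z\not\subset\mathcal C_{X_0}(D)$. Since $\mathcal C_{X_0}(D)\subset\mathcal W^0_\gamma(D)\cap\mathcal S_\varphi(D)$, the inclusion is strict. $\blacksquare$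

**Corollary.** For a $p$-divisible group $X_0$ over $k$,
$$X_0\text{ is minimal}\iff\mathcal C_{X_0}(D)=\mathcal S_\varphi(D)\iff\mathcal C_{X_0}(D)=\mathcal W^0_\gamma(D)\cap\mathcal S_\varphi(D).$$

*Proof.* If $X_0$ is minimal, then $\mathcal C_{X_0}(D)=\mathcal S_\varphi(D)$, as we saw in Section 1. If $\mathcal C_{X_0}(D)=\mathcal S_\varphi(D)$, then $\mathcal C_{X_0}(D)\subset\mathcal W^0_\gamma(D)\cap\mathcal S_\varphi(D)\subset\mathcal S_\varphi(D)=\mathcal C_{X_0}(D)$, so the third condition holds. If the third condition holds, the Theorem shows that $X_0$ is minimal. $\square$
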